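# Cyclic polygons with rational sides and rational area

## Half-angles, wedge areas, and the numbers $w_j$

We work with polygons inscribed in a circle, and with three pieces of data: side lengths, area, radius. First we fix the notation that turns the geometry into algebra.

**Definition (cyclic polygon).** Let $n\ge 3$. A cyclic $n$-gon is a convex polygon with $n$ distinct vertices $V_0,V_1,\dots,V_n=V_0$ in counterclockwise order on a circle with center $O$ and radius $R$. The side $V_{j-1}V_j$ has length $a_j$. The arc from $V_{j-1}$ to $V_j$ that contains no other vertex has length $2R\theta_j$; we call $\theta_j$ the half-angle of the side. So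
$$0<\theta_j<\pi,\qquad \theta_1+\dots+\theta_n=\pi .$$

Throughout we put
$$X=4R^2,\qquad a_j=\sqrt X\sin\theta_j>0,\qquad w_j=\sqrt X\cos\theta_j,\qquad\text{so}\qquad w_j^2=X-a_j^2 .$$
The first formula for $a_j$ is the chord formula. The number $w_j/2=R\cos\theta_j$ is the signed distance from $O$ to side $j$: it is negative exactly when $\theta_j>\pi/2$, that is, when $O$ lies on the other side of $a_j$ from the polygon.

**Definition (wedge area).** The wedge area $A_j$ is the area of the triangle $OV_{j-1}V_j$, with a minus sign when $O$ lies on the other side of side $j$ from the polygon. The area of the polygon is $A=\sum_jA_j$.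

Base times signed height over two gives $A_j=\frac12a_j\cdot\frac{w_j}2$. Hence
$$A_j=\tfrac14a_jw_j=\tfrac X8\sin2\theta_j,\qquad \sum_ja_jw_j=4A>0. \tag{1}$$
Also $w_j+ia_j=\sqrt X\,e^{i\theta_j}$, and since the half-angles add up to $\pi$,
$$\prod_j(w_j+ia_j)=(\sqrt X)^ne^{i\pi}=-(\sqrt X)^n,\qquad \prod_j(w_j+ia_j)^2=X^n. \tag{2}$$
Equation (1) carries the area. Equation (2) says that the chain of chords closes up.

*Example.* The triangle with sides $5,5,8$ has height $3$ on the side $8$, so $A=12$ and $R=\frac{5\cdot5\cdot8}{4\cdot 12}=\frac{25}6$. The center is at distance $\frac{25}6$ from the apex, which exceeds $3$, so $O$ lies beyond the side $8$, at distance $\frac76$. That wedge has area $-\frac12\cdot8\cdot\frac76=-\frac{14}3$. The sides $5$ are at distance $\sqrt{(25/6)^2-(5/2)^2}=\frac{10}3$ from $O$, so their wedges have area $\frac{25}3$ each, and $\frac{25}3+\frac{25}3-\frac{14}3=12$.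

*Example.* In the $3\times4$ rectangle, $X=25$, a side $3$ has $w=4$ and a side $4$ has $w=3$. Here (2) reads $(4+3i)^2(3+4i)^2=(25i)^2=-625=-(\sqrt{25})^4$.

**Definition (radially decomposable).** A cyclic polygon with rational sides is radially decomposable if all its wedge areas are rational; that is, joining $O$ to the vertices splits it into triangles of rational area.

*Example.* The unit square has wedge areas $\frac14$, so it is radially decomposable, although $R=\sqrt2/2$ is irrational. The triangle $5,5,8$ above is also radially decomposable.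

**Definition (quadrilaterally decomposable).** Let $n\ge4$ be even. A cyclic $n$-gon with rational sides is quadrilaterally decomposable if non-crossing diagonals of rational length dissect it into cyclic quadrilaterals, each with rational sides and rational area. All pieces are inscribed in the same circle, and adjacent pieces share a rational diagonal. With zero diagonals, every cyclic quadrilateral with rational sides and rational area counts.

*Example.* Take a circle of diameter $25$, and on it the hexagon with sides $15,15,7,15,15,7$ in this order. To see that it exists, put $\alpha=\arg(20+15i)$ and $\gamma=\arg(24+7i)$; then $25\sin\alpha=15$ and $25\sin\gamma=7$. Since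
$$(20+15i)^2(24+7i)=25(7+24i)(24+7i)=25^3\,i$$
and $2\alpha+\gamma<\frac{3\pi}4$, we have $2\alpha+\gamma=\frac\pi2$, so the six half-angles $\alpha,\alpha,\gamma,\alpha,\alpha,\gamma$ add up to $\pi$. The first three sides span a half circle, so the diagonal $V_0V_3$ is a diameter, of length $25$. It cuts the hexagon into two quadrilaterals with sides $15,15,7,25$, and Brahmagupta's formula with semiperimeter $31$ gives each the area $\sqrt{16\cdot16\cdot24\cdot6}=192$. So the hexagon is quadrilaterally decomposable. It is also radially decomposable: its wedge areas are $\frac14\cdot15\cdot20=75$ (four times) and $\frac14\cdot7\cdot24=42$ (twice), and $4\cdot75+2\cdot42=384=2\cdot192$.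

We need two more notions for the proof.

**Definition (signed area).** The signed area of a closed piecewise $C^1$ curve $z$ in $\mathbb C$ is $\frac12\oint\operatorname{Im}(\bar z\,dz)$. For a closed polygon $q_0,q_1,\dots,q_n=q_0$, possibly self-intersecting, this equals $\frac12\sum_j\operatorname{Im}(\bar q_{j-1}q_j)$.

It is unchanged by rotations, and by translations because $\oint dz=0$. For a simple closed curve run counterclockwise it is the usual area.

*Example.* For the bow tie $0\to1\to i\to1+i\to0$ the four terms $\operatorname{Im}(\bar q_{j-1}q_j)$ are $0,1,-1,0$, so the signed area is $0$: the two triangles of the bow tie cancel.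

**Galois fact.** Let $F\subset\mathbb C$ be a field and $\bar F\subset\mathbb C$ its algebraic closure in $\mathbb C$. An element of $\bar F$ fixed by every $\sigma\in\mathrm{Aut}(\bar F/F)$ lies in $F$. Indeed, if $u\in\bar F\setminus F$, its minimal polynomial over $F$ has degree at least $2$ and, in characteristic $0$, distinct roots. Choose a root $u'\ne u$. The isomorphism $F(u)\to F(u')$ over $F$ extends to an automorphism of $\bar F$, which moves $u$.

*Example, and a warning.* Some automorphism of $\overline{\mathbb Q}$ sends $\sqrt[3]2$ to $\sqrt[3]2\,e^{2\pi i/3}$. Automorphisms need not send real numbers to real numbers. This is going to be the whole difficulty.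

## Conjecture 2 and two stronger theorems

The paper "Cyclic Polygons with Rational Sides and Area" poses the following.

**Conjecture 2.** All cyclic $n$-gons with an even number of sides and rational area are either radially decomposable or quadrilaterally decomposable.

The sides are understood to be rational. In plain words: suppose we only know that the side lengths and the total area are rational. Must the area split rationally in one of these two ways? Two facts are given as known for rational sides and rational $A$: all $A_i$ are rational if and only if $R\in\sqrt m\,\mathbb Q$ for some positive squarefree integer $m$ that is a sum of two integer squares; and if one wedge area is rational, then $R$ has this form and all wedge areas are rational. Neither fact is used below.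

The conjecture is true, and more holds.

**Theorem 1.** Let $F\subset\mathbb R$ be any subfield. If all $a_j\in F$ and $A\in F$, then $4R^2\in F$, and $w_j\in F$, $A_j\in F$ for all $j$. If $n$ is odd, then also $R\in F$. Equivalently, for the first assertion, $R^2$ and all $A_j$ lie in $\mathbb Q(a_1,\dots,a_n,A)$.

**Theorem 2 (Conjecture 2, strengthened).** Let a cyclic $n$-gon have rational sides and rational area.

1. It is radially decomposable. In particular Conjecture 2 holds.
2. If $n\ge4$ is even, it is also quadrilaterally decomposable, and every diagonal cutting off an odd number of sides is rational.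
3. If $n$ is odd, then $R$ and all diagonals are rational.
4. (Classification.) The cyclic $n$-gons with rational sides and area are exactly those obtained from $g_1,\dots,g_n\in\mathbb Q(i)$ with $|g_1|^2=\dots=|g_n|^2=X$, $\operatorname{Im}g_j>0$, $\sum_j\arg g_j=\pi$ (with $\arg g_j\in(0,\pi)$), by taking $a_j=\operatorname{Im}g_j$ on a circle of radius $\sqrt X/2$. The area is $\frac14\sum\operatorname{Re}g_j\operatorname{Im}g_j$.

So for even $n$ the two alternatives of the conjecture are not exclusive: both always hold. The parity conditions and the hypothesis on $A$ cannot be dropped. The unit square has irrational $R$ and irrational diagonals, which cut off two sides. The triangle with sides $1,1,1$ has $A=\frac{\sqrt3}4$ and $A_j=\frac{\sqrt3}{12}$, all irrational.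

## Triangles and quadrilaterals by hand

**Triangles.** Let the sides $a,b,c$ and the area $A$ be rational, and let $\gamma$ be the angle opposite $c$. By the law of cosines $\cos\gamma$ is rational, and $\sin\gamma=\frac{2A}{ab}$ is rational. By the inscribed angle theorem $\gamma$ is the half-angle of the side $c$. So $2R=\frac c{\sin\gamma}$ and $w_c=2R\cos\gamma$ are rational.

**Quadrilaterals.** Let $\beta$ be the angle at $V_1$ and $d=V_0V_2$. The angle at $V_3$ is $\pi-\beta$, so the law of cosines on both sides of the diagonal gives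
$$d^2=a_1^2+a_2^2-2a_1a_2\cos\beta=a_3^2+a_4^2+2a_3a_4\cos\beta,\qquad A=\tfrac12(a_1a_2+a_3a_4)\sin\beta .$$
These are linear equations for $\cos\beta$ and $\sin\beta$, so both are rational. Hence $d^2$ is rational, and $X=4R^2=d^2/\sin^2\beta$ is rational. In the triangle $V_0V_1V_2$ the angle at $V_2$ is $\theta_1$, by the inscribed angle theorem. Projecting $V_2V_0$ to the line $V_2V_1$ gives $d\cos\theta_1=a_2-a_1\cos\beta$, so
$$w_1=\sqrt X\cos\theta_1=\frac{d\cos\theta_1}{\sin\beta}=\frac{a_2-a_1\cos\beta}{\sin\beta}\in\mathbb Q .$$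
Relabeling the vertices gives the same for $w_2,w_3,w_4$. So Theorem 1 with $F=\mathbb Q$ holds for $n=3,4$. (Check: for the unit square, $\beta=\frac\pi2$ and $w_1=1$.)

For $n\ge5$ this stops. Cut a pentagon by a diagonal into a triangle and a quadrilateral: now two unknown angles enter, and only the sum of the two areas is given. To apply the cases above to the pieces we would need the pieces to have rational area, which is the kind of statement we are trying to prove.

## Galois conjugates of the data, and the real ones among them

We want to show that $X$ and the $w_j$ lie in $F$. By the Galois fact it suffices to show that every automorphism fixes them. For that we must first know that they are algebraic over $F$.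

**$X$ and the $w_j$ are algebraic over $F$.** Let $r_1,\dots,r_n$ be indeterminates and
$$G(r_1,\dots,r_n)=\prod_{\varepsilon\in\{\pm1\}^n}\Big(\sum_j\varepsilon_ja_jr_j-4A\Big)\in F[r_1,\dots,r_n].$$
Replacing $r_j$ by $-r_j$ permutes the factors, so $G$ is even in each variable: it is a polynomial in $r_1^2,\dots,r_n^2$ over $F$. Substituting $r_j^2=T-a_j^2$ gives a polynomial $P(T)\in F[T]$. We have $P(X)=G(w_1,\dots,w_n)=0$, because by (1) the factor with all $\varepsilon_j=1$ vanishes. And $P\neq0$: in the field of Laurent series in $T^{-1/2}$ over $\mathbb R$, the element $\sqrt{T-a_j^2}=T^{1/2}(1-a_j^2/T)^{1/2}$ contains only odd powers of $T^{1/2}$, so each factor of $P(T)$ has constant term $-4A\ne0$ and is nonzero, hence so is the product. So $X$ is algebraic over $F$, and so are $w_j=\pm\sqrt{X-a_j^2}$.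

**What an automorphism preserves.** Let $\sigma\in\mathrm{Aut}(\bar F/F)$, $X'=\sigma(X)$, $w_j'=\sigma(w_j)$. Since $a_j,A\in F$ and $\sigma(i)=\pm i$, applying $\sigma$ to our relations gives
$$w_j'^2=X'-a_j^2,\qquad\sum_ja_jw_j'=4A,\qquad\prod_j(w_j'+\eta ia_j)^2=X'^n\quad\text{with one common sign }\eta=\pm1. \tag{3}$$
So the task is to show that the only solution of (3) is $X'=X$, $w_j'=w_j$.

All three relations matter. For the unit square ($4A=4$), the values $X'=5$, $w'=(2,2,2,-2)$ satisfy the first two. But $(2+i)^3(-2+i)=(2+11i)(-2+i)=-15-20i$ has square $-175+600i\ne625$, so the third fails.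

The third relation has a geometric meaning when the $w'_j$ are real: $w_j'+ia_j=\sqrt{X'}e^{i\theta_j'}$ describes a closed chain of chords of another circle, with the same side lengths and the same signed area as our polygon, but possibly winding several times around. The isoperimetric inequality shows that such a chain must be our polygon.

Put $b=\max_ja_j$ and index the sides so that $a_n=b$. Note $X\ge b^2$.

**Lemma 1.** Let $X'\ge b^2$ be real and let $w_j'\in\mathbb R$ satisfy $w_j'^2=X'-a_j^2$, $\sum a_jw_j'=4A$ and $\prod(w_j'+ia_j)^2=X'^n$. Then $X'=X$ and $w_j'=w_j$ for all $j$.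

*Proof.*

**Step 1: build a closed polygon.** Since $a_j>0$ and $w_j'^2+a_j^2=X'$, we may write $w_j'+ia_j=\sqrt{X'}e^{i\theta_j'}$ with $0<\theta_j'<\pi$. The product relation says $e^{2i\sum\theta_j'}=1$, so $\sum\theta_j'\in\pi\mathbb Z$. Hence the points
$$q_j=\tfrac{\sqrt{X'}}2e^{2i(\theta_1'+\dots+\theta_j')},\qquad 0\le j\le n,$$
satisfy $q_n=q_0$. They form a closed polygon $Q$, possibly self-intersecting. Its edges have length $|q_j-q_{j-1}|=\frac{\sqrt{X'}}2|e^{2i\theta_j'}-1|=\sqrt{X'}\sin\theta_j'=a_j$, and its signed area is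
$$\tfrac12\sum_j\operatorname{Im}(\bar q_{j-1}q_j)=\tfrac{X'}8\sum_j\sin2\theta_j'=\tfrac14\sum_ja_jw_j'=A .$$

**Step 2: replace edges by arcs, to reach the equality case of the isoperimetric inequality.** In the original figure, with $O$ at the origin, consider the loop that follows the arc of radius $R$ from $V_{j-1}$ to $V_j$ (length $2R\theta_j$) and returns along the chord. Its signed area is
$$S_j=R^2\theta_j-\tfrac12\operatorname{Im}(\bar V_{j-1}V_j)=R^2\theta_j-\tfrac12R^2\sin2\theta_j=R^2\theta_j-A_j ,$$
and $\sum_jS_j=\pi R^2-A$. The side $V_{j-1}V_j$ and the edge $q_{j-1}q_j$ have the same length $a_j$, so an orientation-preserving isometry takes $V_{j-1},V_j$ to $q_{j-1},q_j$. Move the $j$-th arc by this isometry and let it replace the edge $q_{j-1}q_j$, for every $j$. We obtain a closed piecewise $C^1$ curve $z$ of length $\sum2R\theta_j=2\pi R$. Its signed area exceeds that of $Q$ by the signed areas of the moved loops, which are still $S_j$. So its signed area is $A+(\pi R^2-A)=\pi R^2$.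

**Step 3: equality forces a circle (Hurwitz's argument).** Parametrize $z$ by $s\in[0,2\pi]$ with constant speed $|z'(s)|=R$, starting at $z(0)=q_0$. Let $c_m$ ($m\in\mathbb Z$) be its Fourier coefficients. Since $z$ is continuous, closed and piecewise $C^1$, integration by parts shows that $z'$ has Fourier coefficients $imc_m$. Parseval's identity gives
$$R^2=\frac1{2\pi}\int_0^{2\pi}|z'|^2ds=\sum_mm^2|c_m|^2,\qquad \frac12\int_0^{2\pi}\operatorname{Im}(\bar zz')\,ds=\pi\sum_mm|c_m|^2 .$$
The second quantity is the signed area $\pi R^2$. Therefore $\sum_m(m^2-m)|c_m|^2=0$. All terms are nonnegative and $m^2-m>0$ unless $m\in\{0,1\}$, so $c_m=0$ for $m\ne0,1$. Thus $z(s)=c_0+c_1e^{is}$, with $|c_1|=R$.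

**Step 4: identify the two polygons.** The curve reaches $q_j$ after length $2R(\theta_1+\dots+\theta_j)$, so
$$q_j=c_0+c_1e^{2i(\theta_1+\dots+\theta_j)} .$$
For $0\le j<n$ the exponents differ and lie in $[0,2\pi)$, up to the factor $i$, so $q_0,\dots,q_{n-1}$ are $n\ge3$ distinct points. They lie on the circle with center $c_0$ and radius $R$, and also on the circle with center $0$ and radius $\sqrt{X'}/2$. Three distinct points lie on at most one circle, so $c_0=0$ and $X'=4R^2=X$. Finally $e^{2i\theta_j}=q_j/q_{j-1}=e^{2i\theta_j'}$ with both angles in $(0,\pi)$, so $\theta_j'=\theta_j$ and $w_j'=w_j$. $\square$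

Lemma 1 settles every automorphism for which $X'$ is real and at least $b^2$. If $X'$ is not real, or if $X'<b^2$, then some $w_j'$ is not real, there is no polygon $Q$, and the argument has nothing to say.

Nor can the linear relation alone exclude this. Take sides $2,2,2,3$, and replace the right side $4A$ of the second relation by $3$. Put $u=\frac{1+i\sqrt{56}}3$, a root of $3u^2-2u+19=0$, and
$$X'=u^2+9=\frac{26+4i\sqrt{14}}9,\qquad w_1'=w_2'=w_3'=\frac{1+u}2=\frac{2+i\sqrt{14}}3,\qquad w_4'=-u .$$
Then $w_4'^2=X'-9$, $w_1'^2=\frac{-10+4i\sqrt{14}}9=X'-4$, and $\sum a_jw_j'=6\cdot\frac{1+u}2-3u=3$. So a non-real solution exists. The cyclic quadrilateral with these sides has, by Brahmagupta, $4A=4\sqrt{(5/2)^3(3/2)}=\sqrt{375}>19$. So the exclusion of non-real solutions must use that $A$ is large: we need a lower bound for the area of a cyclic polygon, of a shape that can be compared with complex solutions.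

## A lower bound for the area in which the longest side counts negatively

Suppose $w_j'=\varepsilon_j(x_j+iy_j)$ with $x_j>0$. The relation $\sum a_jw_j'=4A$ splits into $\sum\varepsilon_ja_jx_j=4A$ and $\sum\varepsilon_ja_jy_j=0$, so
$$4A=\sum_j\varepsilon_ja_j(x_j+\mu y_j)\qquad\text{for every real }\mu .$$
The parameter $\mu$ is free. The plan is to choose it so that the term of the longest side becomes a prescribed negative number $-bH(b)$, and to show that every other term is at most $a_jH(a_j)$. This contradicts the area as soon as $4A\ge\sum_{j<n}a_jH(a_j)-bH(b)$. We now produce a function $H$ for which this last inequality holds.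

For $t\ge b^2$ and $0<a\le b$ put
$$H_t(a)=2\int_0^1\sqrt{t-a^2s^2}\,ds,\qquad h(a,t)=aH_t(a)=2\int_0^a\sqrt{t-u^2}\,du=a\sqrt{t-a^2}+t\arcsin\frac a{\sqrt t} .$$
(The last equality holds at $a=0$, and both sides have $a$-derivative $2\sqrt{t-a^2}$.) On a circle of diameter $\sqrt t$, $h(a,t)$ is four times the sum of the wedge triangle and the sector over a chord $a$ with half-angle at most $\frac\pi2$. For $t>b^2$ we have $\frac{\partial h}{\partial t}=\int_0^a\frac{du}{\sqrt{t-u^2}}=\arcsin\frac a{\sqrt t}$.

**Lemma 2.** There is $t\ge b^2$ with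
$$4A\ \ge\ \sum_{j<n}h(a_j,t)-h(b,t). \tag{4}$$

*Proof.* The proof treats separately the polygons with all $\theta_j\le\frac\pi2$ and the others.

**Case (i): all $\theta_j\le\frac\pi2$.** We use a function of $t$ whose critical point is the closing condition. Let
$$\Phi(t)=\sum_jh(a_j,t)-\pi t\qquad(t\ge b^2).$$
It is continuous, and for $t>b^2$ its derivative is $\sum_j\arcsin\frac{a_j}{\sqrt t}-\pi$, which is decreasing in $t$. In the present case $\arcsin\frac{a_j}{\sqrt X}=\theta_j$, so this expression vanishes at $t=X$ (as a limit, if $X=b^2$). Hence $\Phi'\ge0$ on $(b^2,X)$ and $\Phi(b^2)\le\Phi(X)$. Since $w_j=\sqrt{X-a_j^2}$,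
$$\Phi(X)=\sum_ja_jw_j+X\Big(\sum_j\theta_j-\pi\Big)=4A .$$
On the other hand $h(b,b^2)=\frac\pi2b^2$, so $h(b,b^2)-\pi b^2=-h(b,b^2)$ and $\Phi(b^2)=\sum_{j<n}h(a_j,b^2)-h(b,b^2)$. So (4) holds with $t=b^2$.

**Case (ii): some $\theta_k>\frac\pi2$.** Here (4) is an equality with $t=X$. Put $\theta^*=\pi-\theta_k=\sum_{j\ne k}\theta_j<\frac\pi2$. Since $n\ge3$, the sum has at least two terms, so $\theta_j<\theta^*$ for $j\ne k$. Then $a_j=\sqrt X\sin\theta_j<\sqrt X\sin\theta^*=a_k$, so side $k$ is the unique longest side and $k=n$. We have $w_n=-\sqrt{X-b^2}$ and $\theta^*=\arcsin\frac b{\sqrt X}$, while for $j<n$ we have $w_j=\sqrt{X-a_j^2}$ and $\theta_j=\arcsin\frac{a_j}{\sqrt X}$. Therefore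
$$\sum_{j<n}h(a_j,X)-h(b,X)=\sum_{j<n}a_jw_j-b\sqrt{X-b^2}+X\Big(\sum_{j<n}\theta_j-\theta^*\Big)=\sum_ja_jw_j=4A.\qquad\square$$

*Check.* For the triangle $1,1,1$ we are in case (i), $t=1$, and (4) reads $\sqrt3\ge h(1,1)=\frac\pi2$. For the unit square it reads $4\ge\pi$.

From now on $t$ is the number from Lemma 2, $H=H_t$ and $H_b=H_t(b)$. Recall $b\le\sqrt t$. For $0<a\le b$ we record three properties.

(H1) $H$ is strictly decreasing, and $H(a)\ge H_b\ge2\int_0^1\sqrt{t-ts^2}\,ds=\frac\pi2\sqrt t>\frac32\sqrt t$. In particular $H_b>b$.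

(H2) Since $\sqrt{t-a^2s^2}-\sqrt{t-b^2s^2}=\dfrac{(b^2-a^2)s^2}{\sqrt{t-a^2s^2}+\sqrt{t-b^2s^2}}$ and the denominator is at most $2\sqrt t$,
$$H(a)-H_b\ \ge\ 2\int_0^1\frac{(b^2-a^2)s^2}{2\sqrt t}\,ds=\frac{b^2-a^2}{3\sqrt t} .$$

(H3) $H(a)\ge2\sqrt{t-a^2}$, because the integrand is at least $\sqrt{t-a^2}$.

## No solution off the ray $[b^2,\infty)$

**Lemma 3.** Let $X'\in\mathbb C\setminus[b^2,\infty)$, and let $w_j'\in\mathbb C$ satisfy $w_j'^2=X'-a_j^2$. Then $\sum_ja_jw_j'\ne4A$.

*Proof.* Suppose $\sum_ja_jw_j'=4A$. Recall that $4A$ is real and positive.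

### The case $X'\notin\mathbb R$

**Step 1: how the square roots depend on $a$.** Conjugating $X'$ and all $w_j'$ if necessary, we may assume $\operatorname{Im}X'>0$. For $0<a\le b$ the number $X'-a^2$ is not real, so it has a unique square root $w(a)=x(a)+iy(a)$ with $x(a)>0$. From
$$2xy=\operatorname{Im}X'>0,\qquad x^2-y^2=\operatorname{Re}X'-a^2,\qquad x^2+y^2=|X'-a^2|$$
we get $y>0$ and, with $s=a^2$,
$$x^2=\tfrac12\big(|X'-s|+\operatorname{Re}X'-s\big),\qquad y^2=\tfrac12\big(|X'-s|-\operatorname{Re}X'+s\big).$$
As $\big|\frac d{ds}|X'-s|\big|=\frac{|\operatorname{Re}X'-s|}{|X'-s|}<1$, the function $x$ is strictly decreasing and $y$ strictly increasing in $a$. Write $x_b=x(b)$, $y_b=y(b)$. For $0<a<b$, with $x=x(a)$ and $y=y(a)$, we have $xy=x_by_b$ and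
$$x>x_b,\qquad\frac y{y_b}=\frac{x_b}x,\qquad x^2-x_b^2=b^2-a^2+y^2-y_b^2\le b^2-a^2 . \tag{5}$$

**Step 2: choose $\mu$.** Write $w_j'=\varepsilon_jw(a_j)$ with $\varepsilon_j=\pm1$. Real and imaginary parts of the assumption give $\sum\varepsilon_ja_jx(a_j)=4A$ and $\sum\varepsilon_ja_jy(a_j)=0$, so for every real $\mu$
$$4A=\sum_j\varepsilon_ja_j\rho(a_j),\qquad\rho(a):=x(a)+\mu y(a). \tag{6}$$
Choose $\mu=-(\varepsilon_nH_b+x_b)/y_b$. Then $\rho(b)=-\varepsilon_nH_b$, that is, $\varepsilon_n\rho(b)=-H_b$. For $0<a<b$, (5) gives
$$\rho(a)=x-(\varepsilon_nH_b+x_b)\frac{x_b}x=\frac{x^2-x_b^2-\varepsilon_nH_bx_b}x . \tag{7}$$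

**Step 3: we claim $|\rho(a)|<H(a)$ for $0<a<b$.** This is what makes the other terms small enough.

*If $\varepsilon_n=-1$*, then $\rho(a)=\frac{x^2-x_b^2+H_bx_b}x>0$, and we must show $x^2-x_b^2+H_bx_b<H(a)x$. Put $m=x+x_b$ and subtract $H_bx$ from both sides. The inequality becomes
$$(x-x_b)(m-H_b)<(H(a)-H_b)\,x .$$
The right side is positive by (H1). If $m\le H_b$, the left side is at most $0$ and we are done. If $m>H_b$, then (5) gives $x-x_b\le\frac{b^2-a^2}m$, and $x>\frac m2$. With (H2), the left side is at most $(b^2-a^2)\frac{m-H_b}m$, and the right side is at least $\frac{b^2-a^2}{3\sqrt t}\cdot\frac m2$. So it suffices that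
$$\frac{m-H_b}m<\frac m{6\sqrt t},\qquad\text{that is,}\qquad m^2-6\sqrt t\,m+6\sqrt t\,H_b>0 .$$
By (H1), $6\sqrt t\,H_b\ge3\pi t$, so the left side is at least $m^2-6\sqrt t\,m+3\pi t$. As a quadratic in $m$ this has discriminant $(36-12\pi)t$, which is negative because $\pi>3$. So it is positive.

*If $\varepsilon_n=+1$*, then $\rho(a)=\frac{x^2-x_b^2-H_bx_b}x$. For the lower bound $\rho(a)>-H(a)$ we need $x^2-x_b^2-H_bx_b+H(a)x>0$. This holds because $x>x_b$ and $H(a)>H_b$. For the upper bound, (5) and $x_b>0$ give
$$(x-x_b)^2\le(x-x_b)(x+x_b)=x^2-x_b^2\le b^2-a^2<b^2,$$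
so $x-x_b<b<H_b$ by (H1). Hence
$$x^2-x_b^2=(x-x_b)(x+x_b)<H_b(x+x_b)\le H(a)x+H_bx_b ,$$
which is $\rho(a)<H(a)$. This proves the claim.

**Step 4: contradiction.** If all $a_j=b$, then $0=\sum\varepsilon_ja_jy(a_j)=by_b\sum\varepsilon_j$ forces $\sum\varepsilon_j=0$, and then $4A=bx_b\sum\varepsilon_j=0$, a contradiction. Otherwise some $a_j<b$. In (6) the term $j=n$ is $-bH_b=-h(b,t)$. A term with $j<n$ and $a_j=b$ is at most $bH_b=h(a_j,t)$, and a term with $a_j<b$ is less than $a_jH(a_j)=h(a_j,t)$ by the claim. There is at least one of the latter kind, so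
$$4A<-h(b,t)+\sum_{j<n}h(a_j,t),$$
which contradicts (4).

### The case $X'\in\mathbb R$, $X'<b^2$

Here some $w_j'$ are real and others purely imaginary, and the same choice of $\mu$ works with less effort. Call $j$ short if $a_j^2<X'$ and long otherwise. With $\varepsilon_j=\pm1$,
$$w_j'=\varepsilon_j\sqrt{X'-a_j^2}\ \ (j\text{ short}),\qquad w_j'=i\varepsilon_j\sqrt{a_j^2-X'}\ \ (j\text{ long}).$$
The index $n$ is long, with $b^2-X'>0$. Real and imaginary parts give
$$\sum_{\text{short}}\varepsilon_ja_j\sqrt{X'-a_j^2}=4A>0,\qquad\sum_{\text{long}}\varepsilon_ja_j\sqrt{a_j^2-X'}=0,$$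
so some $j$ is short. Put $\mu=-\varepsilon_nH_b/\sqrt{b^2-X'}$, and $\rho_j=\sqrt{X'-a_j^2}$ for short $j$, $\rho_j=\mu\sqrt{a_j^2-X'}$ for long $j$. Then $4A=\sum_j\varepsilon_ja_j\rho_j$ and $\varepsilon_n\rho_n=-H_b$.

For long $j$ we have $|\rho_j|=H_b\sqrt{\frac{a_j^2-X'}{b^2-X'}}\le H_b\le H(a_j)$. For short $j$, $X'<b^2\le t$ and (H3) give $0<\rho_j<\sqrt{t-a_j^2}<H(a_j)$. Since at least one $j$ is short, and short indices are different from $n$,
$$4A<-bH_b+\sum_{j<n}a_jH(a_j)=-h(b,t)+\sum_{j<n}h(a_j,t),$$
which contradicts (4). $\square$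

## Every automorphism fixes $X$ and the $w_j$: proof of Theorem 1

**Step 1: conjugates are real.** We have seen that $X,w_1,\dots,w_n$ lie in $\bar F$, and $i\in\bar F$. Let $\sigma\in\mathrm{Aut}(\bar F/F)$ and $X'=\sigma(X)$, $w_j'=\sigma(w_j)$; the relations (3) hold. By the first two of them and Lemma 3, $X'$ is real and $X'\ge b^2$. So $w_j'^2=X'-a_j^2\ge0$, and all $w_j'$ are real.

**Step 2: conjugates are equal to the original.** The third relation in (3) reads $\prod(w_j'+\eta ia_j)^2=X'^n$ with $\eta=\pm1$. If $\eta=-1$, take complex conjugates; since $X',w_j',a_j$ are real, we get $\prod(w_j'+ia_j)^2=X'^n$ in either case. Lemma 1 gives $\sigma(X)=X$ and $\sigma(w_j)=w_j$.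

**Step 3: descend to $F$.** As $\sigma$ was arbitrary, the Galois fact gives $X,w_j\in F$, hence $4R^2=X\in F$ and $A_j=\frac14a_jw_j\in F$.

**Step 4: odd $n$.** Now (2) reads
$$-X^{(n-1)/2}\sqrt X=\prod_j(w_j+ia_j)=\operatorname{Re}\prod_j(w_j+ia_j)\in F,$$
because the real part is a polynomial in the $w_j,a_j$ with integer coefficients. As $X^{(n-1)/2}$ is a nonzero element of $F$, we get $2R=\sqrt X\in F$.

**Step 5: the equivalent form.** The first assertion with $F=\mathbb Q(a_1,\dots,a_n,A)$ says that $R^2$ and all $A_j$ lie in this field. Conversely, this field is contained in every $F$ that contains the $a_j$ and $A$, and then $w_j=4A_j/a_j\in F$ as well. $\blacksquare$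

## Cutting along odd diagonals: proof of Theorem 2

**Part 1.** Theorem 1 with $F=\mathbb Q$ says that all $A_j$ are rational. So every cyclic $n$-gon with rational sides and area, in particular every one with $n$ even, is radially decomposable. Conjecture 2 is proved.

**Chords in terms of Gaussian numbers.** For the other parts put $g_j=w_j+ia_j=\sqrt Xe^{i\theta_j}$. By Theorem 1, $g_j\in\mathbb Q(i)$ and $|g_j|^2=X\in\mathbb Q$. Consider a chord that cuts off $r$ consecutive sides, with index set $J$, and let $\varphi=\sum_{j\in J}\theta_j\in(0,\pi)$. It has length $d=\sqrt X\sin\varphi$, and $\prod_{j\in J}g_j=(\sqrt X)^re^{i\varphi}$, so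
$$d=(\sqrt X)^{1-r}\operatorname{Im}\prod_{j\in J}g_j . \tag{8}$$
Moreover $e^{2i\varphi}=X^{-r}\prod_{j\in J}g_j^2\in\mathbb Q(i)$, so
$$\sin2\varphi\in\mathbb Q . \tag{9}$$

**Part 2.** If $r$ is odd, $(\sqrt X)^{1-r}$ is an integer power of $X$, so (8) gives $d\in\mathbb Q$. This is the statement about diagonals. Now let $n$ be even. For $n=4$ zero diagonals suffice. For $n\ge6$ use the diagonals
$$V_0V_3,\ V_0V_5,\ \dots,\ V_0V_{n-3}.$$
They share the vertex $V_0$, so they do not cross, and $V_0V_{2k+1}$ cuts off the $2k+1$ sides from $V_0$ to $V_{2k+1}$, an odd number, so they are rational. They cut the polygon into the cyclic quadrilaterals $V_0V_{2k-1}V_{2k}V_{2k+1}$, $1\le k\le\frac n2-1$. Each side of such a quadrilateral is a side of the polygon or one of these diagonals, hence rational. By (1), applied to the quadrilateral in the same circle, its area is $\frac X8\sum\sin2\varphi$ over its four half-angles, which are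
$$\theta_1+\dots+\theta_{2k-1},\qquad\theta_{2k},\qquad\theta_{2k+1},\qquad\pi-(\theta_1+\dots+\theta_{2k+1}).$$
The first three are sums over blocks of consecutive sides, and for the last one $\sin2(\pi-\varphi)=-\sin2\varphi$ with $\varphi$ again such a sum. By (9) all four sines are rational, so the area is rational. Hence the polygon is quadrilaterally decomposable.

**Part 3.** If $n$ is odd, $\sqrt X=2R\in\mathbb Q$ by Theorem 1, and then (8) is rational for every $r$.

**Part 4.** Given a cyclic $n$-gon with rational sides and area, the numbers $g_j=w_j+ia_j$ lie in $\mathbb Q(i)$ and satisfy $|g_j|^2=X$, $\operatorname{Im}g_j=a_j>0$, $\arg g_j=\theta_j$ and $\sum\theta_j=\pi$; the radius is $\sqrt X/2$. Conversely, let $g_1,\dots,g_n$ be as in the statement, and $\theta_j=\arg g_j\in(0,\pi)$. In a circle of radius $\sqrt X/2$ inscribe consecutive chords with central angles $2\theta_j$. These angles are positive and add up to $2\pi$, so the chords form a closed convex polygon with $n$ distinct vertices and half-angles $\theta_j$. Its sides are $\sqrt X\sin\theta_j=\operatorname{Im}g_j\in\mathbb Q$,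 and by (1), with $w_j=\sqrt X\cos\theta_j=\operatorname{Re}g_j$, its area is $\frac14\sum\operatorname{Re}g_j\operatorname{Im}g_j\in\mathbb Q$. $\blacksquare$

*Example.* The hexagon $15,15,7,15,15,7$ is the polygon of $g=(20+15i,\,20+15i,\,24+7i,\,20+15i,\,20+15i,\,24+7i)$ with $X=625$. Formula (8) with $r=3$ gives $V_0V_3=\frac1{625}\operatorname{Im}(25^3i)=25$, and the area is $\frac14(4\cdot20\cdot15+2\cdot24\cdot7)=384$.
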